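\title{The Addition Theorem for algebraic entropy fails for locally finite $p$-groups}

\begin{abstract}
The algebraic entropy $h(\phi)$ of a group endomorphism $\phi\colon G\to G$ measures the exponential growth of the sets $F\phi(F)\cdots\phi^{n-1}(F)$ for finite $F\subseteq G$. It was conjectured that $h$ is additive over invariant normal subgroups whenever $G$ is locally virtually nilpotent. We disprove this: for every prime $p$ we construct an automorphism of a countable locally finite $p$-group that has entropy $0$ on an invariant normal subgroup $K$, entropy $\log p$ on $G/K$, and entropy $\infty$ on $G$. We also show that in locally finite groups the entropy takes no value strictly between $0$ and $\log 2$, so that the example with $p=2$ is extremal, and that additivity does hold for injective endomorphisms of locally finite groups when $K$ is solvable of entropy $0$ and $G/K$ is abelian.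
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a group and $\phi\colon G\to G$ an endomorphism. For a non-empty finite subset $F\subseteq G$ and $n\ge1$ put
\[
T_n(\phi,F)=F\cdot\phi(F)\cdots\phi^{n-1}(F).
\]
Since $T_{n+m}(\phi,F)=T_n(\phi,F)\cdot\phi^n(T_m(\phi,F))$, the sequence $a_n=\log|T_n(\phi,F)|$ satisfies $a_{n+m}\le a_n+a_m$, and for such a sequence $a_n/n$ converges. The \emph{algebraic entropy of $\phi$ with respect to $F$} and the \emph{algebraic entropy of $\phi$} are
\[
H(\phi,F)=\lim_{n\to\infty}\frac{\log|T_n(\phi,F)|}{n},\qquad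
h(\phi)=\sup_F H(\phi,F)\in\mathbb R_{\ge0}\cup\{\infty\},
\]
the supremum being taken over all non-empty finite $F\subseteq G$. The number $H(\phi,F)$ lies between $0$ and $\log|F|$ and measures how many of the $|F|^n$ products $f_0\phi(f_1)\cdots\phi^{n-1}(f_{n-1})$ are different. For $\phi=\mathrm{id}_G$ one has $T_n(\phi,F)=F^n$, so $h(\mathrm{id}_G)$ measures the growth of the finitely generated subgroups of $G$.

A subgroup $K$ is \emph{$\phi$-invariant} if $\phi(K)\subseteq K$. If $K$ is also normal, then $\phi$ induces an endomorphism $\bar\phi$ of $G/K$. We say that the \emph{Addition Theorem holds for $G$} if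
\begin{equation}\label{eq:AT}
h(\phi)=h(\phi|_K)+h(\bar\phi)
\end{equation}
for every endomorphism $\phi$ of $G$ and every $\phi$-invariant normal subgroup $K$. This is the dynamical form of $|G|=|K|\,|G/K|$, and in the simplest cases it is true for that reason. If $G=K\times L$ and $\phi=\phi_1\times\phi_2$, then every finite set lies in a product $F_1\times F_2$ and $T_n(\phi,F_1\times F_2)=T_n(\phi_1,F_1)\times T_n(\phi_2,F_2)$, which gives \eqref{eq:AT}. If $K$ is finite, then $h(\phi|_K)=0$, and the projection $\pi\colon G\to G/K$ maps $T_n(\phi,F)$ onto $T_n(\bar\phi,\pi(F))$ with fibers of size at most $|K|$, which gives \eqref{eq:AT} again.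

It is known that the Addition Theorem holds for every abelian group and that it fails in general, even for metabelian groups: for the lamplighter group $G=\bigoplus_{\mathbb Z}\mathbb Z_2\rtimes\mathbb Z$ and $K=\bigoplus_{\mathbb Z}\mathbb Z_2$ one has $h(\mathrm{id}_G)=\infty$ while $h(\mathrm{id}_K)=h(\mathrm{id}_{G/K})=0$ (see Example~\ref{ex:lamp}). This failure comes from the exponential growth of $G$ itself. A group is \emph{virtually nilpotent} if it has a nilpotent subgroup of finite index, and \emph{locally virtually nilpotent} (\emph{locally nilpotent}, \emph{locally finite}) if all its finitely generated subgroups are virtually nilpotent (nilpotent, finite). Finitely generated virtually nilpotent groups have polynomial growth, a standard fact that we do not use below; so in a locally virtually nilpotent group the identity has entropy $0$ and the lamplighter obstruction disappears. Conjecture~5.14 of \cite{growth} states: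
\begin{quote}
\emph{If $G$ is a locally virtually nilpotent group, then the Addition Theorem holds for $G$.}
\end{quote}
The conjecture is false, already for locally finite $p$-groups, that is, groups whose finitely generated subgroups are finite $p$-groups.

\begin{theorem}\label{thm:main}
For every prime $p$ there are a countable locally finite $p$-group $G$, an automorphism $\phi$ of $G$ and a normal subgroup $K$ of $G$ with $\phi(K)=K$ such that
\[
h(\phi|_K)=0,\qquad h(\bar\phi)=\log p,\qquad h(\phi)=\infty .
\]
\end{theorem}

Finite $p$-groups are nilpotent, so $G$ is locally nilpotent and in particular locally virtually nilpotent, and the Addition Theorem fails for $G$. In the lamplighter group both terms on the right of \eqref{eq:AT} vanish. In a locally finite group this cannot cause a failure, and the right side in Theorem~\ref{thm:main} with $p=2$ is as small as it can be.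

\begin{theorem}\label{thm:gap}
Let $G$ be a locally finite group, $\phi$ an endomorphism of $G$ and $K$ a $\phi$-invariant normal subgroup.
\begin{enumerate}
\item[(a)] For $x\in G$, we have $H(\phi,\{1,x\})=0$ if $x$ lies in a finite $\phi$-invariant subgroup, and $H(\phi,\{1,x\})=\log2$ otherwise. Hence $h(\phi)=0$ if and only if every finite subset of $G$ lies in a finite $\phi$-invariant subgroup; and if $h(\phi)\ne0$, then $h(\phi)\ge\log2$.
\item[(b)] $h(\phi)=0$ if and only if $h(\phi|_K)=h(\bar\phi)=0$.
\item[(c)] If \eqref{eq:AT} fails, then $h(\phi|_K)+h(\bar\phi)\ge\log2$.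
\end{enumerate}
\end{theorem}

By part (a), a subgroup $K$ of entropy $0$ is a union of finite $\phi$-invariant subgroups. Since $h(\phi)=h(\bar\phi)$ when $K$ is finite, one would guess the same here. The obstacle is that these finite subgroups need not be normalized by elements outside $K$. When $K$ is solvable and $G/K$ is abelian, the obstacle can be removed.

\begin{theorem}\label{thm:solv}
Let $G$ be a locally finite group, $\phi$ an injective endomorphism of $G$, and $K$ a solvable $\phi$-invariant normal subgroup with $G/K$ abelian and $h(\phi|_K)=0$. Then $h(\phi)=h(\bar\phi)$.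
\end{theorem}

In the example that we construct for Theorem~\ref{thm:main} the quotient $G/K$ is abelian, so its subgroup $K$ is necessarily not solvable.

Section~\ref{sec:first} isolates the mechanism behind the lamplighter example in a form that allows an automorphism $\phi\ne\mathrm{id}$. Sections~\ref{sec:gap}, \ref{sec:example} and \ref{sec:solv} prove Theorems~\ref{thm:gap}, \ref{thm:main} and \ref{thm:solv}. We use without comment that subgroups and quotients of locally finite groups are locally finite.

\section{First computations: the shift and the lamplighter}\label{sec:first}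

\begin{lemma}\label{lem:basic}
Let $\phi$ be an endomorphism of a group $G$.
\begin{enumerate}
\item[(i)] If $F\subseteq F'$ are finite and non-empty, then $H(\phi,F)\le H(\phi,F')$.
\item[(ii)] If $F$ lies in a finite $\phi$-invariant subgroup, then $H(\phi,F)=0$.
\item[(iii)] If $S$ is a $\phi$-invariant subgroup, then $h(\phi|_S)\le h(\phi)$. If $K$ is a $\phi$-invariant normal subgroup, then $h(\bar\phi)\le h(\phi)$.
\end{enumerate}
\end{lemma}

\begin{proof}
For (i), $T_n(\phi,F)\subseteq T_n(\phi,F')$. For (ii), the finite subgroup contains every $T_n(\phi,F)$. In (iii), $h(\phi|_S)$ is a supremum over a smaller family; and every finite subset of $G/K$ has the form $\pi(F)$ with $F$ finite, where $T_n(\bar\phi,\pi(F))=\pi(T_n(\phi,F))$.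
\end{proof}

\begin{example}[the shift]\label{ex:shift}
Let $B$ be an $\mathbb F_p$-vector space with basis $\epsilon_k$, $k\in\mathbb Z$, and let $\sigma(\epsilon_k)=\epsilon_{k+1}$. A finite set $F\subseteq B$ lies in the span of the $\epsilon_k$ with $|k|\le m$ for some $m$. Then $T_n(\sigma,F)$ lies in the span of the $\epsilon_k$ with $-m\le k\le m+n-1$, so $|T_n(\sigma,F)|\le p^{\,n+2m}$ and $H(\sigma,F)\le\log p$. For $F=\mathbb F_p\epsilon_0$ the set $T_n(\sigma,F)$ is the span of $\epsilon_0,\dots,\epsilon_{n-1}$, of order $p^n$. Hence $h(\sigma)=\log p$.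
\end{example}

Both the lamplighter group and our counterexample are groups of affine maps. Let $W$ be an $\mathbb F_p$-vector space, $Q$ a subgroup of $GL(W)$, and $t\in GL(W)$ with $tQt^{-1}=Q$. The group $G=W\rtimes Q$ consists of the pairs $(w,q)$, thought of as maps $u\mapsto w+qu$, with
\[
(w,q)(w',q')=(w+qw',qq').
\]
Conjugation by $t$ in the group of all affine maps of $W$ induces the automorphism
\begin{equation}\label{eq:phi}
\phi(w,q)=(tw,tqt^{-1})
\end{equation}
of $G$. For $x\in Q$ put $x_k=t^kxt^{-k}\in Q$ and $y=xt\in GL(W)$. Moving each $t$ in $(xt)^s$ to the right gives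
\begin{equation}\label{eq:ypower}
y^s=x_0x_1\cdots x_{s-1}\,t^s\qquad(s\ge0).
\end{equation}

\begin{lemma}\label{lem:affine}
In this setting let $E$ be a finite subspace of $W$ such that the sum $E+yE+y^2E+\cdots$ is direct. Then $H(\phi,E\times\{x\})=\log|E|$.
\end{lemma}

\begin{proof}
We have $\phi^i(w,x)=(t^iw,x_i)$. So $T_n(\phi,E\times\{x\})$ consists of the products
\[
(w_0,x_0)(tw_1,x_1)\cdots(t^{n-1}w_{n-1},x_{n-1})
=\Big(\sum_{i<n}x_0\cdots x_{i-1}t^iw_i,\ x_0\cdots x_{n-1}\Big)
\]
with $w_i\in E$. By \eqref{eq:ypower} the first coordinate is $\sum_{i<n}y^iw_i$. Since the sum of the $y^iE$ is direct and $y$ is injective, this vector determines $w_0,\dots,w_{n-1}$. Hence $|T_n(\phi,E\times\{x\})|=|E|^n$.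
\end{proof}

\begin{example}[the lamplighter]\label{ex:lamp}
Let $W=\mathbb F_2[u,u^{-1}]$, let $Q\cong\mathbb Z$ be generated by multiplication by $u$, and let $t=1$, so that $G=W\rtimes Q$ is the lamplighter group and $\phi=\mathrm{id}_G$. For $r\ge1$ take $x=y=u^r$ and let $E$ be the span of $1,u,\dots,u^{r-1}$. The spaces $u^{ri}E$ are spanned by disjoint sets of monomials, so Lemma~\ref{lem:affine} gives $h(\mathrm{id}_G)\ge r\log2$ for all $r$. On the other hand $h(\mathrm{id}_W)=0$ by Lemma~\ref{lem:basic}(ii), and $h(\mathrm{id}_{\mathbb Z})=0$ because the $n$-fold sum set of a subset of $[-m,m]$ has at most $2mn+1$ elements.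
\end{example}

In this example the independent translates of $E$ are produced by an element of $Q$ of infinite order, and a locally finite group has none. The point of Lemma~\ref{lem:affine} is that the operator that matters is $y=xt$, which need not lie in $Q$. It may move a vector through infinitely many independent positions even if $Q$ is locally finite and every vector of $W$ has a finite orbit under $t$. Section~\ref{sec:example} realizes exactly this.

\section{Small entropy in locally finite groups}\label{sec:gap}

The set $\{1,x\}$ is the smallest test set that sees $x$: its trajectories are the ordered subproducts of $x\,\phi(x)\cdots\phi^{n-1}(x)$. A single coincidence between two subproducts expresses some $\phi^j(x)$ through the earlier ones, and in a locally finite group this traps $x$ in a finite invariant subgroup.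

\begin{proof}[Proof of Theorem~\ref{thm:gap}]
(a) Put $x_i=\phi^i(x)$ and
\[
T_n=T_n(\phi,\{1,x\})=\{x_0^{\varepsilon_0}\cdots x_{n-1}^{\varepsilon_{n-1}}:\varepsilon_i\in\{0,1\}\}.
\]
Suppose first that $|T_n|=2^n$ for all $n$. Then $H(\phi,\{1,x\})=\log2$, and $x$ lies in no finite $\phi$-invariant subgroup by Lemma~\ref{lem:basic}(ii).

Otherwise, for some $n$ two different sequences $\varepsilon,\delta\in\{0,1\}^n$ give the same product. Let $j$ be the largest index with $\varepsilon_j\ne\delta_j$, say $\varepsilon_j=1$ and $\delta_j=0$. Canceling the common factors with index above $j$ gives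
\[
x_j=\big(x_0^{\varepsilon_0}\cdots x_{j-1}^{\varepsilon_{j-1}}\big)^{-1}x_0^{\delta_0}\cdots x_{j-1}^{\delta_{j-1}}\in S:=\langle x_0,\dots,x_{j-1}\rangle .
\]
If $j=0$, this says $x=1$ and $S=1$. If $j\ge1$, then $x=x_0\in S$ and $\phi(S)=\langle x_1,\dots,x_j\rangle\subseteq S$. In both cases $S$ is a $\phi$-invariant subgroup containing $x$, it is finite because $G$ is locally finite, and $H(\phi,\{1,x\})=0$ by Lemma~\ref{lem:basic}(ii). The two cases exhaust all $x$, which proves the first assertion.

Now let $h(\phi)<\log2$. Then every $x\in G$ lies in a finite $\phi$-invariant subgroup $S_x$. For a finite set $F$, the subgroup $\langle S_x:x\in F\rangle$ is $\phi$-invariant, contains $F$, and is finitely generated, hence finite. Conversely, if every finite set lies in a finite $\phi$-invariant subgroup, then $h(\phi)=0$ by Lemma~\ref{lem:basic}(ii). Together these implications give the remaining assertions of (a).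

(b) If $h(\phi)=0$, both entropies vanish by Lemma~\ref{lem:basic}(iii). Conversely, let $h(\phi|_K)=h(\bar\phi)=0$ and $x\in G$. By (a) for $G/K$, the element $\pi(x)$ lies in a finite $\bar\phi$-invariant subgroup $\bar S$ of $G/K$. Choose a finite set $R\subseteq G$ that $\pi$ maps bijectively onto $\bar S$. The set $R$ is invariant only up to errors in $K$, but the errors are finite in number: for $a\in R$ write $\phi(a)=\rho(a)\eta(a)$ with $\rho(a)\in R$ and $\eta(a)\in K$, and write $x=a_0c$ with $a_0\in R$ and $c\in K$. By (a) for $K$, the elements $\eta(a)$ and $c$ lie in a finite $\phi$-invariant subgroup $S'\le K$. The subgroup $P=\langle R,S'\rangle$ is finite, contains $x$, and satisfies $\phi(P)\subseteq P$ because $\phi(R)\subseteq RS'$ and $\phi(S')\subseteq S'$. So every $x\in G$ lies in a finite $\phi$-invariant subgroup, and the previous paragraph gives $h(\phi)=0$.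

(c) If $h(\phi|_K)+h(\bar\phi)=0$, then \eqref{eq:AT} holds by (b). Otherwise one of the two terms is nonzero, hence at least $\log2$ by (a).
\end{proof}

Local finiteness is used each time a finitely generated subgroup is declared finite, and it cannot be dropped: part (a) fails for $\mathrm{id}_{\mathbb Z}$, which has entropy $0$ although no nonzero integer lies in a finite subgroup, and part (b) fails for the lamplighter group.

\section{The counterexample}\label{sec:example}

\subsection{The operators}\label{sub:ops}

We look for a space $V$ with operators $t$ and $x$ as in Lemma~\ref{lem:affine} such that $t$ has finite orbits, any finitely many conjugates $x_k=t^kxt^{-k}$ generate a finite $p$-group, and yet $v,yv,y^2v,\dots$ are independent for some $v$. It is natural to take $V=\bigoplus_{n\ge0}V_n$ with finite-dimensional \emph{levels} $V_n$ preserved by $t$, and $x=1+\xi$ with $\xi V_n\subseteq V_{n+1}$. Finitely many conjugates $\xi_k$ of $\xi$ should generate a nilpotent algebra, so they may raise a vector only a bounded number of levels; but $y^s=x_0\cdots x_{s-1}t^s$ should raise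 $v$ arbitrarily far. These demands are compatible because $y^s$ involves more and more indices. We arrange that $\xi_k\xi_l$ is nonzero on $V_n$ only if $|k-l|>n$: to keep moving, a vector needs ever more widely spaced indices.

For $n\ge0$ let $V_n$ be the $\mathbb F_p$-space with basis $b_{n,i}$, $i\in\mathbb Z/(2n+1)$; the second index of $b_{n,i}$ is always read modulo $2n+1$. Put
\[
V=\bigoplus_{n\ge0}V_n,\qquad V_{<L}=\bigoplus_{n<L}V_n,\qquad V_{\ge L}=\bigoplus_{n\ge L}V_n .
\]
Let $tb_{n,i}=b_{n,i+1}$, and let $\xi_0$ send $b_{n,n}$ to $b_{n+1,0}$ for each $n$ and kill all other basis vectors (Figure~\ref{fig:levels}). For $k\in\mathbb Z$ put $\xi_k=t^k\xi_0t^{-k}$, so that $t\xi_kt^{-1}=\xi_{k+1}$. From $\xi_kb_{n,i}=t^k\xi_0b_{n,i-k}$ we get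
\begin{equation}\label{eq:xi}
\xi_kb_{n,i}=\begin{cases}b_{n+1,k}&\text{if } i-k\equiv n\pmod{2n+1},\\ 0&\text{otherwise.}\end{cases}
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.6cm,y=-1.25cm,>=stealth]
\node at (0,0) {$b_{0,0}$};
\foreach \i in {-1,0,1} \node at (\i,1) {$b_{1,\i}$};
\foreach \i in {-2,-1,0,1,2} \node at (\i,2) {$b_{2,\i}$};
\foreach \i in {-3,-2,-1,0,1,2,3} \node at (\i,3) {$b_{3,\i}$};
\foreach \i in {-1,0} \draw[->] (\i+0.33,1) -- (\i+0.67,1);
\foreach \i in {-2,-1,0,1} \draw[->] (\i+0.33,2) -- (\i+0.67,2);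
\foreach \i in {-3,-2,-1,0,1,2} \draw[->] (\i+0.33,3) -- (\i+0.67,3);
\draw[->,very thick] (0,0.25) -- (0,0.75);
\draw[->,very thick] (0.8,1.25) -- (0.15,1.75);
\draw[->,very thick] (1.75,2.25) -- (0.2,2.75);
\end{tikzpicture}
\caption{The basis vectors $b_{n,i}$, $-n\le i\le n$, of the levels $V_0,\dots,V_3$, one level per row. The operator $t$ (thin arrows) moves each vector one step to the right and sends the last vector of a row back to the first. The operator $\xi_0$ (thick arrows) sends the last vector of each row to the middle vector of the next row and kills all other basis vectors.}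
\label{fig:levels}
\end{figure}

\begin{lemma}\label{lem:vanish}
\begin{enumerate}
\item[(i)] $\xi_k\xi_l$ vanishes on $V_n$ whenever $n\ge|k-l|$. In particular $\xi_k^2=0$.
\item[(ii)] If $|k_1|,\dots,|k_{2m+2}|\le m$, then $\xi_{k_1}\cdots\xi_{k_{2m+2}}=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By \eqref{eq:xi}, $\xi_lV_n$ is spanned by $b_{n+1,l}$, and $\xi_kb_{n+1,l}\ne0$ requires $l-k\equiv n+1\pmod{2n+3}$. The integers in this class nearest to $0$ are $n+1$ and $-(n+2)$, so $|l-k|\ge n+1$.

(ii) The $2m$ rightmost factors map $V_n$ into $V_{n+2m}$, and $\xi_{k_1}\xi_{k_2}$ vanishes there by (i), since $|k_1-k_2|\le2m$.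
\end{proof}

The proof of (i) explains the dimension $2n+1$. The rows must close up into cycles for $t$ to have finite orbits, and they must be long enough that the gap $n$ is not congruent to a small negative number. With $n+1$ vectors on level $n$ the gap $-1$ would be allowed on every level, and $\xi_k\xi_{k-1}$ would vanish on none.

Put $x_k=1+\xi_k$. Since $\xi_k^2=0$, we have $x_k^{\,e}=1+e\xi_k$ for all $e\in\mathbb Z$; thus $x_k\in GL(V)$ and $x_k^{\,p}=1$. Also $x_k=t^kx_0t^{-k}$. Let $v=b_{0,0}$ and $y=x_0t$. To apply $y$, rotate every row of Figure~\ref{fig:levels} by one step and then add the coefficient at the right end of each row to the coefficient in the middle of the next row. This gives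
\begin{align*}
yv&=b_{0,0}+b_{1,0},\\
y^2v&=b_{0,0}+(b_{1,0}+b_{1,1})+b_{2,0},\\
y^3v&=b_{0,0}+(b_{1,0}+b_{1,1}+b_{1,2})+(b_{2,0}+b_{2,1}),\\
y^4v&=b_{0,0}+(2b_{1,0}+b_{1,1}+b_{1,2})+(b_{2,0}+b_{2,1}+b_{2,2})+b_{3,0}.
\end{align*}
The first term to enter level $n$ does so at the middle and needs $n$ steps to reach the end, so level $r$ is first reached after $1+(1+2+\dots+(r-1))$ steps, and by a single term. This is the content of the next proof.

\begin{lemma}\label{lem:indep}
The vectors $v,yv,y^2v,\dots$ are linearly independent.
\end{lemma}

\begin{proof}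
Since $tv=v$, formula \eqref{eq:ypower} gives
\[
y^sv=x_0x_1\cdots x_{s-1}v=\sum_{r\ge0}\ \sum_{0\le i_1<\dots<i_r\le s-1}\xi_{i_1}\xi_{i_2}\cdots\xi_{i_r}v,
\]
and the terms of length $r$ form the $V_r$-component. Fix $r\ge1$ and evaluate such a term from the right by \eqref{eq:xi}. First $\xi_{i_r}v=b_{1,i_r}$, the congruence modulo $1$ being empty. Then, for $j=1,\dots,r-1$, the factor $\xi_{i_{r-j}}$ sends $b_{j,i_{r-j+1}}$ to $b_{j+1,i_{r-j}}$ if
\[
d_j:=i_{r-j+1}-i_{r-j}\equiv j\pmod{2j+1},
\]
and to $0$ otherwise. The $d_j$ are positive, so a nonzero term has $d_j\ge j$ for all $j$, and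
\[
s-1\ \ge\ i_r-i_1=d_1+\dots+d_{r-1}\ \ge\ r(r-1)/2 .
\]
For $s=r(r-1)/2+1$ both inequalities are equalities. This forces $i_1=0$ and $d_j=j$ for all $j$, and this one term is nonzero and equals $b_{r,0}$. So the $V_r$-component of $y^sv$ is $b_{r,0}\ne0$. A finite-dimensional subspace of $V$ lies in some $V_{<L}$; as $r$ is arbitrary, the span of all $y^sv$ is infinite-dimensional.

If the $y^sv$ were dependent, some $y^jv$ would lie in the span of the $y^iv$ with $i<j$. That span would be $y$-invariant and would contain every $y^sv$, a contradiction.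
\end{proof}

\begin{remark}
Applying a power of $y$ to a relation shows that the $y^sv$ with $s\in\mathbb Z$ are independent as well. Hence $y$ and the translation by $v$ generate a copy of $\bigoplus_{\mathbb Z}\mathbb F_p\rtimes\mathbb Z$ in the affine group of $V$. The lamplighter group is still there; it sits in the extension of the group by $t$.
\end{remark}

\subsection{The group and the automorphism}

Let $Q=\langle x_k:k\in\mathbb Z\rangle\le GL(V)$; then $tQt^{-1}=Q$. One vector $v$ yields entropy $\log p$ in Lemma~\ref{lem:affine}. To get more, let $W=\bigoplus_{j\ge0}Ve_j$ be the direct sum of countably many copies of $V$, with $Q$ and $t$ acting diagonally. Put $G=W\rtimes Q$ and let $\phi$ be the automorphism \eqref{eq:phi}. The group $G$ is countable, because $W$ is countable and $Q$ is countably generated.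

\begin{lemma}\label{lem:locfin}
$G$ is a locally finite $p$-group.
\end{lemma}

\begin{proof}
Let $A_m$ be the span of all products of one or more of the operators $\xi_k$ with $|k|\le m$. It is closed under multiplication. By Lemma~\ref{lem:vanish}(ii) it is spanned by the finitely many products of length at most $2m+1$, so it is finite of $p$-power order, and $\alpha^{2m+2}=0$ for $\alpha\in A_m$. The set $1+A_m$ is closed under products, and $(1+\alpha)^{-1}=1-\alpha+\alpha^2-\cdots$ is a finite sum in $1+A_m$. So $1+A_m$ is a finite $p$-group, and it contains $Q_m=\langle x_k:|k|\le m\rangle$.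

Given finitely many elements $(w_1,q_1),\dots,(w_a,q_a)$ of $G$, choose $m$ with all $q_i\in Q_m$. The span $W'$ of the vectors $w_i$ and $\alpha w_i$ with $\alpha\in A_m$ is finite, and it is mapped into itself by $A_m$, hence by $Q_m$. The given elements lie in the finite $p$-group $W'\rtimes Q_m$.
\end{proof}

\begin{lemma}\label{lem:inf}
$h(\phi)=\infty$.
\end{lemma}

\begin{proof}
For $r\ge1$ let $E_r$ be the span of $ve_0,\dots,ve_{r-1}$. The space $y^iE_r$ is spanned by the vectors $(y^iv)e_j$ with $j<r$, and by Lemma~\ref{lem:indep} the vectors $(y^iv)e_j$ with $i\ge0$, $j<r$ are independent. So the sum of the $y^iE_r$ is direct, and Lemma~\ref{lem:affine} gives $H(\phi,E_r\times\{x_0\})=r\log p$.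
\end{proof}

\subsection{The normal subgroup}

The choice $K=W$ would leave us with the entropy of $\phi$ on the non-abelian group $Q$. By Lemma~\ref{lem:vanish}(i), however, $x_k$ and $x_l$ fail to commute only on finitely many levels. We therefore move into $K$ all elements of $Q$ that are visible on finitely many levels only; this makes the quotient abelian and adds no entropy to $K$.

Each $x_k^{\pm1}=1\pm\xi_k$ maps $V_{\ge L}$ into itself, so restriction is a homomorphism $Q\to GL(V_{\ge L})$. Let
\[
N=\{q\in Q: q|_{V_{\ge L}}=\mathrm{id}\ \text{for some }L\}.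
\]
This is an increasing union of kernels, hence a normal subgroup of $Q$, and $tNt^{-1}=N$ because $t$ preserves each $V_{\ge L}$. Put $K=W\rtimes N$. It is the kernel of the map $G\to Q\to Q/N$, so $K$ is normal in $G$ and $G/K\cong Q/N$; and $\phi(K)=K$.

\begin{lemma}\label{lem:zero}
$h(\phi|_K)=0$.
\end{lemma}

\begin{proof}
Let $N_L$ be the subgroup of all $q\in Q$ with $qV_{<L}=V_{<L}$ and $q|_{V_{\ge L}}=\mathrm{id}$. It lies in $N$, it embeds in the finite group $GL(V_{<L})$, and it is normalized by $t$. Also $N_L\le N_{L+1}$, since $q\in N_L$ maps $V_{<L+1}=V_{<L}\oplus V_L$ onto itself. We claim $N=\bigcup_LN_L$. Let $q\in N$ be trivial on $V_{\ge L}$. As $V_{<L}$ is finite-dimensional, $qV_{<L}\subseteq V_{<L'}$ for some $L'\ge L$. Since $q$ fixes $V_L,\dots,V_{L'-1}$, we get $qV_{<L'}\subseteq V_{<L'}$, with equality by injectivity, so $q\in N_{L'}$.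

Therefore every finite subset of $K$ lies in $\big(\bigoplus_{j<r}V_{<L}e_j\big)\rtimes N_L$ for some $r$ and $L$. This is a finite $\phi$-invariant subgroup, and Lemma~\ref{lem:basic}(ii) applies.
\end{proof}

\begin{lemma}\label{lem:quot}
$Q/N$ is an $\mathbb F_p$-vector space with basis the images $\bar x_k$ of the $x_k$, and $h(\bar\phi)=\log p$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:vanish}(i), $x_kx_l-x_lx_k=\xi_k\xi_l-\xi_l\xi_k$ vanishes on $V_{\ge|k-l|}$, so the restrictions of $x_k$ and $x_l$ to this subspace commute and $[x_k,x_l]\in N$. Thus $Q/N$ is generated by the commuting elements $\bar x_k$ with $\bar x_k^{\,p}=1$, so it is an $\mathbb F_p$-vector space spanned by them.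

For independence, suppose that $q=\prod_{|k|\le m}x_k^{e_k}$ is trivial on $V_{\ge L}$, and take $n\ge\max(L,2m)$. Expanding $q=\prod(1+e_k\xi_k)$, every product of two or more $\xi$'s vanishes on $V_n$, since its two rightmost factors do by Lemma~\ref{lem:vanish}(i). Hence $\sum_{|l|\le m}e_l\xi_l=0$ on $V_n$. Fix $k$ with $|k|\le m$ and apply this to $b_{n,k+n}$. By \eqref{eq:xi}, $\xi_lb_{n,k+n}\ne0$ exactly when $l\equiv k\pmod{2n+1}$, and this means $l=k$ because $|l-k|\le2m\le n$. So $e_kb_{n+1,k}=0$, and $e_k=0$ in $\mathbb F_p$.

Since $\bar\phi(\bar x_k)=\bar x_{k+1}$, the map $\bar\phi$ is the shift of Example~\ref{ex:shift}.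
\end{proof}

Lemmas~\ref{lem:locfin}, \ref{lem:inf}, \ref{lem:zero} and \ref{lem:quot} prove Theorem~\ref{thm:main}.

\begin{remark}
The number of copies of $V$ matters only in Lemma~\ref{lem:inf}. With two copies the same proofs give $h(\phi)\ge2\log p>0+\log p$, so additivity already fails.
\end{remark}

\section{Solvable kernels of entropy zero}\label{sec:solv}

Throughout this section $G$, $\phi$, $K$ satisfy the hypotheses of Theorem~\ref{thm:solv}. We want to imitate the case of finite $K$, that is, to count $T_n(\phi,F)$ modulo a finite subgroup. For this the subgroup must be normalized by all $\phi^i(F)$.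

\subsection{Stable subgroups}

Let $X\subseteq G$ be finite, and write $x_i=\phi^i(x)$ for $x\in X$, $i\ge0$. Call a subgroup $D$ of $G$ \emph{$X$-stable} if it is finite, $\phi(D)=D$, and $xDx^{-1}=D$ for all $x\in X$. Two observations will be used repeatedly. First, for finite $D$ it suffices to check $\phi(D)\subseteq D$ and $xDx^{-1}\subseteq D$, since both maps are injective. Second, an $X$-stable subgroup is normalized by every $x_i$:
\[
x_iDx_i^{-1}=\phi^i(x)\phi^i(D)\phi^i(x)^{-1}=\phi^i(xDx^{-1})=D .
\]

\begin{lemma}\label{lem:stable}
For every finite $X\subseteq G$, every finite subset of $K$ lies in an $X$-stable subgroup $D\le K$.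
\end{lemma}

This is the property that the group of Section~\ref{sec:example} lacks: if a finite subgroup $D\le K$ contained $ve_0$, were $\phi$-invariant and were normalized by $x_0$, then $D\cap W$ would be invariant under $t$ and $x_0$, hence under $y$, and would contain the infinitely many vectors $(y^sv)e_0$.

The idea is visible when $K$ is abelian and $X=\{x\}$. Write $g\cdot u=gug^{-1}$. Let $U\le K$ be a finite $\phi$-invariant subgroup containing the given set. Since $\phi$ permutes the elements of finite invariant subgroups, some power $\phi^N$ fixes $U$ and $x\cdot U$ pointwise, and then $x_N\cdot u=\phi^N(x\cdot u)=x_0\cdot u$ for $u\in U$. The action of $G$ on $K$ factors through the abelian group $G/K$, so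
\[
x_1^{a_1}\cdots x_{N-1}^{a_{N-1}}x_N^{a_N}\cdot u=x_0^{a_N}x_1^{a_1}\cdots x_{N-1}^{a_{N-1}}\cdot u .
\]
Thus the finite set $\langle x_0,\dots,x_{N-1}\rangle\cdot U$ is mapped into itself by $\phi$ and by $x_0$, and it generates the required subgroup. Commutativity is what lets $x_N$ act on $u$ first. In Section~\ref{sec:example}, by contrast, $x_3v=x_0v$, but $x_3$ fixes $b_{2,2}=\xi_2\xi_0v$ while $x_0$ does not. In general we argue by induction on the derived length of $K$, and the induction hypothesis supplies a finite subgroup that absorbs the commutators.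

\begin{proof}[Proof of Lemma~\ref{lem:stable}]
Recall that the derived series is $K^{(0)}=K$, $K^{(i+1)}=[K^{(i)},K^{(i)}]$, and that $K$ is solvable of derived length $d$ if $d$ is minimal with $K^{(d)}=1$. We use induction on $d$, for all triples $(G,\phi,K)$ at once. If $d=0$, take $D=1$.

\smallskip
\emph{Passing to a quotient.} Let $d\ge1$ and $A=K^{(d-1)}$. Then $A$ is abelian; it is characteristic in $K$, hence normal in $G$; and $\phi(A)\subseteq A$, because $\phi(K^{(i)})\subseteq K^{(i)}$ implies $\phi(K^{(i+1)})\subseteq K^{(i+1)}$. Since $h(\phi|_A)\le h(\phi|_K)=0$, Theorem~\ref{thm:gap}(a) shows that every finite subset of $A$ lies in a finite $\phi$-invariant subgroup of $A$. The injective map $\phi$ permutes each such subgroup, so $\phi(A)=A$. Let a tilde denote images in $\tilde G=G/A$. The induced map $\tilde\phi$ is injective: if $\phi(g)\in A=\phi(A)$, then $g\in A$. Moreover $\tilde G/\tilde K\cong G/K$ is abelian, $\tilde K$ has derived length $d-1$, and $h(\tilde\phi|_{\tilde K})=0$ by Lemma~\ref{lem:basic}(iii). So the lemma holds for $(\tilde G,\tilde\phi,\tilde K)$.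 As $A$ is abelian, the conjugation action of $G$ on $A$ factors through $\tilde G$; we write it $\tilde g\cdot u$, and $\phi(\tilde g\cdot u)=\tilde\phi(\tilde g)\cdot\phi(u)$.

\smallskip
\emph{Claim: every finite subset of $A$ lies in an $X$-stable subgroup $Z\le A$.} Let $U\le A$ be a finite $\phi$-invariant subgroup containing the given set, and let $U_1\le A$ be one containing all $\tilde x\cdot u$ with $x\in X$, $u\in U$. As $\phi$ permutes $U$ and $U_1$, there is $N\ge1$ with $\phi^N=\mathrm{id}$ on $U\cup U_1$. For $x\in X$ and $u\in U$,
\[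
\tilde x_N\cdot u=\tilde\phi^N(\tilde x)\cdot\phi^N(u)=\phi^N(\tilde x\cdot u)=\tilde x_0\cdot u .
\]
So $s_x=x_0^{-1}x_N$ acts trivially on $U$, and so does $\Sigma=\langle s_x:x\in X\rangle$. Consider the finite groups
\[
P_0=\langle x_r:x\in X,\ 0\le r<N\rangle\ \le\ P=\langle x_r:x\in X,\ 0\le r\le N\rangle .
\]
Since $x_N=x_0s_x$, the group $P$ is generated by $P_0$ and $\Sigma$, and $\phi(P_0)\subseteq P$. The commutator subgroup $[P,P]$ lies in $P\cap K$ because $G/K$ is abelian. By induction there is an $\tilde X$-stable subgroup $C\le\tilde K$ containing the image of $P\cap K$. It is normalized by all $\tilde x_i$, hence by $\tilde P$, so $\Gamma_0=\tilde P_0C$ and $\Gamma=\tilde PC$ are finite subgroups of $\tilde G$ in which $C$ is normal. The quotient $\Gamma/C$ is generated by the images of $P_0$ and $\Sigma$, and it is abelian because $C\supseteq[\tilde P,\tilde P]$; so it is the product of these two images. This says $\Gamma=\Gamma_0\tilde\Sigma$, and therefore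
\[
\Gamma\cdot U=\Gamma_0\cdot(\tilde\Sigma\cdot U)=\Gamma_0\cdot U .
\]
Let $Z\le A$ be the subgroup generated by the finite set $\Gamma_0\cdot U$. It is finite and contains $U$. From $\tilde\phi(\Gamma_0)\subseteq\tilde PC=\Gamma$ we get $\phi(\Gamma_0\cdot U)\subseteq\Gamma\cdot U=\Gamma_0\cdot U$, so $\phi(Z)\subseteq Z$. For $x\in X$ we have $\tilde x\in\Gamma_0$, so conjugation by $x$ maps $\Gamma_0\cdot U$, and hence $Z$, into itself. This proves the claim.

\smallskip
\emph{Lifting.} Let $E\subseteq K$ be finite. By induction there is an $\tilde X$-stable subgroup $C'\le\tilde K$ containing $\tilde E$. Choose a finite set $R\subseteq K$ mapped bijectively onto $C'$. As in the proof of Theorem~\ref{thm:gap}(b) we collect the errors. For $a\in R$, $x\in X$, $e\in E$ the images of $\phi(a)$, $xax^{-1}$, $e$ lie in $C'$, so there are $\rho(a),\rho_x(a),r_e\in R$ with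
\[
\rho(a)^{-1}\phi(a),\qquad \rho_x(a)^{-1}xax^{-1},\qquad r_e^{-1}e\ \in A .
\]
Let $Z\le A$ be an $X$-stable subgroup containing these finitely many elements, and let $D=\langle R,Z\rangle\le K$, a finite group. Then $E$, $\phi(R)$ and $xRx^{-1}$ lie in $RZ\subseteq D$, while $\phi(Z)=Z$ and $xZx^{-1}=Z$. Hence $\phi(D)\subseteq D$ and $xDx^{-1}\subseteq D$, and $D$ is $X$-stable.
\end{proof}

\subsection{Counting modulo a stable subgroup}

In the abelian group $G/K$ the growth rate of a trajectory is governed by finitely many relations and their images under $\bar\phi$. Each relation holds in $G$ up to an element of $K$. A stable subgroup $D$ containing these finitely many elements also contains their images under $\phi$, so all the shifted relations hold modulo $D$.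

\begin{proof}[Proof of Theorem~\ref{thm:solv}]
By Lemma~\ref{lem:basic}(iii) it suffices to show $H(\phi,F)\le h(\bar\phi)$ for finite $F\subseteq G$, and by Lemma~\ref{lem:basic}(i) and local finiteness we may replace $F$ by $\langle F\rangle$ and assume that $F$ is a finite subgroup.

\smallskip
\emph{The growth rate in $G/K$.} Let $\bar F=\pi(F)$ and $\bar T_n=T_n(\bar\phi,\bar F)$. These are subgroups of the abelian group $G/K$, and $\bar T_{n+1}=\bar T_n\,\bar\phi^n(\bar F)$. So $f\mapsto\bar\phi^n(\pi(f))\bar T_n$ is a surjective homomorphism $F\to\bar T_{n+1}/\bar T_n$, with kernel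
\[
J_n=\{f\in F:\bar\phi^n(\pi(f))\in\bar T_n\}.
\]
Since $\bar\phi(\bar T_n)\subseteq\bar T_{n+1}$, we have $J_n\le J_{n+1}$. As $F$ is finite, there is $m\ge1$ with $J_n=J_m=:J$ for all $n\ge m$. With $\beta=[F:J]$ we get $|\bar T_n|=|\bar T_m|\beta^{\,n-m}$ for $n\ge m$, so $H(\bar\phi,\bar F)=\log\beta$. Choose $R\subseteq F$ with $|R|=\beta$ and $F=JR$.

\smallskip
\emph{The relations modulo $D$.} The group $L=\langle\phi^i(F):0\le i\le m\rangle$ is finite. By Lemma~\ref{lem:stable} there is an $F$-stable subgroup $D\le K$ containing $L\cap K$. It is normal in $\Lambda=\langle D,\phi^i(F):i\ge0\rangle$. Let $M_i$, $J^{(i)}$, $R^{(i)}$ be the images of $\phi^i(F)$, $\phi^i(J)$, $\phi^i(R)$ in $\Lambda/D$; then $M_i$ is a subgroup, $M_i=J^{(i)}R^{(i)}$ and $|R^{(i)}|\le\beta$.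
\begin{enumerate}
\item[(1)] \emph{If $0\le i-j\le m$, then $M_i$ and $M_j$ commute elementwise.} For $f,f'\in F$ the commutator $[\phi^{i-j}(f),f']$ lies in $L$, and in $K$ because $G/K$ is abelian. Hence $[\phi^i(f),\phi^j(f')]=\phi^j([\phi^{i-j}(f),f'])\in\phi^j(D)=D$.
\item[(2)] \emph{For $i\ge0$, $J^{(i+m)}\subseteq M_iM_{i+1}\cdots M_{i+m-1}$.} For $g\in J=J_m$ there are $g_0,\dots,g_{m-1}\in F$ and $c\in K$ with $\phi^m(g)=g_0\phi(g_1)\cdots\phi^{m-1}(g_{m-1})\,c$. All other terms lie in $L$, so $c\in L\cap K\subseteq D$. Apply $\phi^i$ and use $\phi^i(c)\in D$.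
\end{enumerate}

\smallskip
\emph{The count.} Let $n\ge m$ and $B=M_{n-m}\cdots M_{n-1}$. By (1), $B$ is a product of pairwise commuting subgroups, hence a subgroup, so $BB=B$. By (2) with $i=n-m$ we have $M_n=J^{(n)}R^{(n)}\subseteq BR^{(n)}$. The product $M_0\cdots M_{n-1}$ ends with $B$, so it absorbs a further factor $B$:
\[
M_0\cdots M_n\subseteq M_0\cdots M_{n-1}\,B\,R^{(n)}=M_0\cdots M_{n-1}\,R^{(n)} .
\]
Thus $|M_0\cdots M_n|\le\beta\,|M_0\cdots M_{n-1}|$ for $n\ge m$. The set $M_0\cdots M_{n-1}$ is the image of $T_n(\phi,F)$ in $\Lambda/D$, and $|M_0\cdots M_{m-1}|\le|F|^m$, so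
\[
|T_n(\phi,F)|\le|D|\,|F|^m\beta^{\,n-m}\qquad(n\ge m).
\]
Hence $H(\phi,F)\le\log\beta=H(\bar\phi,\bar F)\le h(\bar\phi)$.
\end{proof}

\begin{remark}
The group of Section~\ref{sec:example} satisfies every hypothesis of Theorem~\ref{thm:solv} other than solvability of $K$, and violates the conclusion; so solvability cannot be dropped. The lamplighter group with $\phi=\mathrm{id}$ satisfies every hypothesis other than local finiteness and also violates the conclusion. The condition $h(\phi|_K)=0$ is necessary for trivial reasons: take $K=G$ in Example~\ref{ex:shift}. Injectivity is used to make $\phi$ permute finite invariant subgroups; this gives the exponent $N$, the injectivity of $\tilde\phi$, and the fact that all $x_i$ normalize a stable subgroup. Commutativity of $G/K$ is used for $\Gamma=\Gamma_0\tilde\Sigma$, for the sets $\bar T_n$ to be subgroups, and for (1).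
\end{remark}

\begin{thebibliography}{9}

\bibitem{growth}
\emph{Growth of Groups and of Group Endomorphisms},
\texttt{https://www.advgrouptheory.com/journal/Volumes/15/GiordanoBruno.pdf}

\end{thebibliography}
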